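# Definable abelian groups in semi-bounded structures as quotients by lattices

## 1. Semi-bounded structures, short intervals, lattices, definable quotients

Throughout, $\mathcal M=\langle M,<,+,\dots\rangle$ is an o-minimal expansion of a nontrivial ordered abelian group. It is $\kappa$-saturated with $\kappa>|\text{language}|+\aleph_0$, and "small" means of cardinality less than $\kappa$. "Definable" means definable in $\mathcal M$ with parameters. The group $M$ is divisible and torsion free. Intervals are open and nonempty with endpoints in $M\cup\{\pm\infty\}$, unless we say otherwise; the length of an unbounded interval is $\infty$.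

**Definition 1.1 (semi-bounded).** $\mathcal M$ is semi-bounded if there is no definable bijection between a bounded and an unbounded interval. Equivalently, $\mathcal M$ is an expansion of the ordered group by bounded predicates and group automorphisms.

Two examples will accompany us.

* $\mathcal M_{\rm lin}$, a saturated ordered $\mathbb Q$-vector space. By quantifier elimination a definable function of one variable is piecewise of the form $x\mapsto qx+c$ with $q\in\mathbb Q$. An injective definable function on an unbounded interval is therefore $qx+c$ with $q\ne0$ on some ray, so its image is unbounded. Hence $\mathcal M_{\rm lin}$ is semi-bounded.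
* $\mathcal M_{\rm res}$, a saturated elementary extension of $\mathcal R_{\rm res}=\langle\mathbb R,<,+,\ \cdot\restriction[0,1]^2\rangle$. It is o-minimal because $\mathcal R_{\rm res}$ is a reduct of the real field, and it is semi-bounded because the added predicate is bounded (both properties pass to elementary extensions).

The real field is not semi-bounded: $x\mapsto1/x$ maps $(0,1)$ onto $(1,\infty)$.

**Definition 1.2 (semi-linear).** Let $\Lambda$ be the ring of definable endomorphisms $x\mapsto\lambda x$ of $\langle M,+\rangle$. A set or group is semi-linear if it is definable in the reduct $\langle M,<,+,(\lambda)_{\lambda\in\Lambda}\rangle$.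

For $a>0$ let $C_a$ be the group with universe $[0,a)$ and addition modulo $a$. It is semi-linear. In $\mathcal R_{\rm res}$ the graph of $x\mapsto x^2$ on $[0,1]$ is definable but not semi-linear, since semi-linear functions are piecewise affine.

**Definition 1.3 (short interval).** An interval is short if it is contained in an interval on which a definable real closed field (RCF) exists. The letter $D$ denotes a short interval; sets definable inside $D^n$ are then definable in an o-minimal expansion of a real closed field. If $\mathcal M$ has no short intervals, we are in the linear case.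

**Convention.** From now on "an RCF on an interval $J$" means a definable real closed field with universe $J$ whose order is $<\restriction J$, and "short" refers to these fields only. Intervals that are short in this narrow sense are short in the sense of Definition 1.3. We shall see that it is enough to prove the theorem with the narrow notion.

In $\mathcal R_{\rm res}$, multiplication is definable on each box $[-N,N]^2$, by scaling. So polynomials can be evaluated on bounded boxes, and every bounded semialgebraic set is definable. Transport the real field to $(-1,1)$ by the increasing map $x\mapsto x/\sqrt{1+x^2}$: the graphs of the new operations are bounded and semialgebraic, so $(-1,1)$ carries an RCF, and it is short. In $\mathcal M_{\rm lin}$ no interval is short in the narrow sense. Indeed, suppose $J$ carried such a field, with zero $o$ and multiplication $\otimes$. By quantifier elimination there is a finite $Q_0\subseteq\mathbb Q$ such that every map $y\mapsto a\otimes y$ is piecewise of the form $qy+c$ with $q\in Q_0$. Just to the right of $o$ it is $o+q_a(y-o)$ with $q_a\in Q_0$ (the maps are continuous and fix $o$). But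 $a<a'$ gives $a\otimes y<a'\otimes y$ for $y>o$, so infinitely many slopes occur, a contradiction.

**Definition 1.4 ($\bigvee$-definable).** A $\bigvee$-definable set is a union of a small collection of definable sets, all contained in one fixed $M^m$.

For $a\in M_{>0}$, the group $H_a=\bigcup_n(-na,na)$ is $\bigvee$-definable. It is not definable. By saturation some element exceeds all $na$, so $H_a$ is a bounded convex set; if it were definable, it would have a supremum $s\in M$. There is $h\in H_a$ with $h>s-a$, so $h+a>s$ lies in $H_a$, a contradiction.

**Definition 1.5 (group topology, lattice).** Every definable group $G_0$ carries its group topology, the unique definable manifold topology making it a topological group; "open" and "discrete" refer to it. A lattice in a $\bigvee$-definable subgroup $U\le G_0$ is a discrete subgroup of $U$.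

For $G_0=\langle M,+\rangle$ this is the order topology. Here $H_a$ is open, and $\mathbb Za$ is a finitely generated lattice in $H_a$, because $(-a,a)\cap\mathbb Za=\{0\}$.

**Definition 1.6 (definable quotient).** For a subgroup $L$, normal in $U$, the quotient $U/L$ is definable if there are a definable group $K$ and a surjective homomorphism $U\to K$ with kernel $L$ whose restriction to each definable subset of $U$ is definable. Then $U/L$ is identified with $K$.

The quotient $H_a/\mathbb Za$ is definable, and it is $C_a$: the map "remainder modulo $a$" is definable on each $(-na,na)$. The quotient $M/\mathbb Za$ is not definable. Here $M$ is a definable subset of itself, so the kernel $\mathbb Za$ would be definable; but discrete definable sets are finite.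

**Definition 1.7 (definable extension).** A definable extension $0\to A\to G_0\to B\to0$ is an exact sequence of definable groups and definable homomorphisms. Example: $0\to M\to M\times C_b\to C_b\to0$.

## 2. Conjecture 2, the theorem, and quotients computed by hand

We can now pose the question, from "Returning To Semi-Bounded Sets". In a semi-bounded structure there are two visible sources of definable abelian groups: semi-linear groups, and groups living inside some $D^n$, which belong to the world of real closed fields. Is every definable abelian group built from these two by one extension and one quotient by a lattice?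

**Conjecture 2.** Let $G$ be a definable abelian group in a semi-bounded structure. Then there exist a definable group $B\subseteq D^n$ (i.e. $B$ is definable in some o-minimal expansion of a real closed field), a semi-linear group $A$ and a definable extension
$$0\to A\to G_0\to B\to0,$$
such that $G$ is definably isomorphic to a definable quotient $U/L$. Here $U$ is a $\bigvee$-definable open subset of $G_0$ which is a subgroup of $G_0$, and $L$ is a finitely generated lattice in $U$.

The interval $D$ may depend on $G$, and in the linear case $B$ is required to be trivial. A known theorem of Edmundo and Eleftheriou says that every definable group in a semi-bounded structure has a definable normal subgroup definably isomorphic to some $\langle M^k,+\rangle$, with quotient definably isomorphic to a bounded group, that is, a group whose universe is a bounded subset of some $M^m$. The proof below does not use it.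

**Theorem 1.** Conjecture 2 holds, for every definable abelian group $G$. Moreover $G_0$ can be taken abelian with $A=\langle M^r,+\rangle$; if $\mathcal M$ has no short intervals, then $B$ is trivial and $A=G_0$ is $M^r\times$(a finite group).

A sharper version, Theorem 2, is stated and proved in Section 14.

It suffices to use the narrow notion of short: a narrow short interval may serve as $D$, and if there is none we shall produce a trivial $B$, which is allowed in every case.

Some cases by hand. For $G=\langle M^k,+\rangle$ take $U=G_0=A=M^k$ and $L=0$. For $G=C_a$ take $G_0=A=M$, $B$ trivial, $U=H_a$, $L=\mathbb Za$. Section 1 showed that $U=M$ would not do, and this is why $U$ is only $\bigvee$-definable. If $(0,a)$ is short there is another answer: $A$ trivial, $G_0=U=B=C_a$, $L=0$. Products of these groups are handled coordinatewise. In general long and short directions may be twisted together; Section 9 shows two such groups, which say what the construction has to do.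

## 3. Facts from o-minimality

We write $G$ additively. For a subset $X$ of an abelian group, $nX$ is the $n$-fold sumset; for a box $P\subseteq M^r$ symmetric about $0$ this is the box scaled by $n$. We use the following.

* Monotonicity, cell decomposition, uniform finiteness; intervals are definably connected; discrete definable sets are finite, in $M^m$ and in definable groups.
* Definable choice; hence definable equivalence relations have definable sets of representatives.
* Pillay's theorem: a definable group is a Hausdorff definable manifold with finitely many charts; definable subsets of full dimension have nonempty interior; definable maps from intervals into it are continuous off finitely many points.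

One published theorem is needed, and only when there are no short intervals.

**Fact L.** If no interval of $M$ carries a definable RCF, then $\mathcal M$ is linear: for every definable $f:A\to M$, $A\subseteq M^k$, there is a finite partition of $A$ into definable $A_i$ such that $x,y,x+t,y+t\in A_i$ implies $f(x+t)-f(x)=f(y+t)-f(y)$.

This combines two results. Loveys–Peterzil (*Linear o-minimal structures*, Israel J. Math. 81 (1993)): for o-minimal expansions of ordered groups, linearity is equivalent to the CF property. Peterzil–Starchenko (*A trichotomy theorem for o-minimal structures*, Proc. LMS 77 (1998)): if CF fails, an RCF is definable on some interval.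

## 4. The convex group of short elements

Let $\mathrm{Sh}=\{a\in M:a=0\text{ or }(0,|a|)\text{ is short}\}$. Note that $\mathrm{Sh}=0$ exactly when no interval carries an RCF: if $J$ carries one, a translate of $J$ contains some $(0,\varepsilon)$.

**Lemma 4.1.** $\mathrm{Sh}$ is a convex subgroup of $M$. A bounded interval $(c,c')$ is short iff $c'-c\in\mathrm{Sh}$. Unbounded intervals are not short.

*Proof.* Translations and $x\mapsto2x$ are definable automorphisms of $(M,<)$, so they carry RCFs on intervals to RCFs on intervals. Translation gives the second claim. If $(0,a)\subseteq J$ with an RCF on $J$, then $(0,2a)\subseteq2J$, so $\mathrm{Sh}$ is closed under doubling. It is clearly convex and symmetric, and $|a+b|\le2\max(|a|,|b|)$, so it is a subgroup. An unbounded $J$ with an RCF would be in definable bijection with the interval between two of its points, by a semialgebraic bijection in the sense of that field. This contradicts semi-boundedness. $\square$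

**Proposition 4.2.** $\mathrm{Sh}\ne M$.

*Proof.* The plan is to extract from $\mathrm{Sh}=M$ one uniform family of fields, and from it a bounded copy of $M_{\ge0}$. Suppose $\mathrm{Sh}=M$. For each pair $\chi$ of formulas (candidates for the graphs of the field operations) let $X_\chi$ be the set of $a>0$ such that for some parameter $w$, $\chi(\cdot,w)$ defines an ordered field, with order $<$, on an interval containing $(0,a)$. The $X_\chi$ are $\emptyset$-definable initial segments of $M_{>0}$, and they cover $M_{>0}$. There are fewer than $\kappa$ of them, so by saturation finitely many cover. They are nested, so one $X_\chi$ equals $M_{>0}$.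

Fix an element $1>0$ of $M$. By definable choice we get, uniformly in $a\ge1$, an ordered field on an interval $J_a\supseteq(0,3a)$. The points $a<a+1\le2a$ lie in $J_a$. The affine map of this field fixing $a$ and sending $a+1$ to $2a$ is increasing, so it restricts to an increasing bijection $[a,a+1]\to[a,2a]$. Composing with translations gives a uniformly definable family of increasing bijections $\sigma_a:[0,1]\to[0,a]$.

Fix $z\ge0$ and consider $a\mapsto\sigma_a^{-1}(z)\in[0,1]$ for $a\ge\max(1,z)$. It is eventually constant: otherwise it is strictly monotone and continuous on some $(a_0,\infty)$, a bijection of an unbounded with a bounded interval. Let $x(z)$ be the eventual value. Then $\sigma_a(x(z))=z$ for all large $a$, so $x:M_{\ge0}\to[0,1]$ is injective. It is therefore strictly monotone and continuous on some $(z_0,\infty)$, again a contradiction. $\square$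

**Example 4.3.** In $\mathcal M_{\rm res}$, $\mathrm{Sh}$ is the set of finite elements, those bounded in absolute value by an integer. It contains $1$, hence all finite elements. Conversely, the proof of 4.2 shows that no $X_\chi$ equals $M_{>0}$. A nonempty $X_\chi$ thus has a supremum in $M$; this is $\emptyset$-definable, hence a real number, since $\mathcal R_{\rm res}\prec\mathcal M_{\rm res}$. So $X_\chi$ consists of finite elements.

**Definition 4.4 (short set).** If $\mathrm{Sh}\ne0$, a definable set $X$ is short if it is the image of a definable map from a definable subset of $[0,q]^m$ for some $q\in\mathrm{Sh}_{>0}$, $m\ge0$; equivalently, by definable choice, $X$ has a definable injection into such a $[0,q]^m$. If $\mathrm{Sh}=0$, short means finite.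

Short sets are closed under definable subsets, finite unions, products and definable images. "Short" does not mean "near $0$": in $\mathcal M_{\rm res}$ the set $\{0\}\cup[\omega,\omega+1]$ is short for every $\omega$.

**Lemma 4.5.**
(a) A short $X\subseteq M^r$ is contained in $F+[-q,q]^r$ with $F$ finite, $q\in\mathrm{Sh}$. If $r=1$, $X$ is a finite union of points and short intervals.
(b) A nonempty definable $E\subseteq\mathrm{Sh}_{\ge0}$ has $\sup E\in\mathrm{Sh}$.
(c) If $\mathrm{Sh}\ne0$ and $E\subseteq(M_{>0}\setminus\mathrm{Sh})\cup\{\infty\}$ is definable and nonempty, then $\inf E\notin\mathrm{Sh}$.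
(d) If $\mathrm{Sh}\ne0$, then $\mathrm{Sh}$ is not definable.

*Proof.* (a) If $\mathrm{Sh}=0$, $X$ is finite. Let $\mathrm{Sh}\ne0$. The coordinate projections of $X$ are short, so it is enough to prove the second claim for $r=1$. Let $I\subseteq X$ be an interval; it has a definable injection into some $[0,p]^m$ with $p\in\mathrm{Sh}_{>0}$. Off finitely many points, $I$ splits into intervals $I'$ on which each coordinate is constant or strictly monotone and continuous, and at least one coordinate is strictly monotone. So $I'$ is definably homeomorphic to a subinterval of $[0,p]$. As $3p\in\mathrm{Sh}$, $(-p,2p)$ is contained in an interval $J$ with an RCF. By semi-boundedness $I'$ is bounded. Some semialgebraic bijection of $J$ with the subinterval, order preserving or order reversing as needed, composes with the inverse of the coordinate to an order preserving bijection $J\to I'$; transport the field. So $I'$ is short. The length of $I$ is the sum of the finitely many lengths of the $I'$, which is in $\mathrm{Sh}$, so $I$ is short by 4.1.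

(b) $\mathrm{Sh}$ is a convex subgroup different from $M$, hence bounded, so $s=\sup E\in M$. If $s\notin\mathrm{Sh}$, then $s/2\notin\mathrm{Sh}$, but $s/2$ lies below an element of $E\subseteq\mathrm{Sh}$, contradicting convexity.

(c) If $s=\inf E\in\mathrm{Sh}$ and $0<q\in\mathrm{Sh}$, some element of $E$ is $<s+q\in\mathrm{Sh}$, so it lies in $\mathrm{Sh}$, a contradiction.

(d) Otherwise $s=\sup\mathrm{Sh}_{\ge0}\in\mathrm{Sh}$ by (b), and $s>0$; but $2s\in\mathrm{Sh}$. $\square$

In particular, a non-short interval is never a finite union of points and short intervals. The next lemma says that a long parameter cannot act on a short box, except on short stretches. For example, $X_t=\{x\in[0,1]:x<t\}$ changes only for $t\in[0,1]$.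

**Lemma 4.6 (orthogonality).** Let $\mathrm{Sh}\ne0$ and let $(X_t)_{t\in I}$ be a definable family of subsets of a fixed short box (a translate of $[0,q]^m$, $q\in\mathrm{Sh}$), $I$ an interval. Then finitely many points divide $I$ into intervals, each of which is short or has $X_t$ constant on it.

*Proof.* For $x$ in the box let $T_x=\{t\in I:x\in X_t\}$. Its boundary in $I$ has at most $N$ points, with $N$ independent of $x$, and the $j$-th boundary point is a definable partial function of $x$. So $E=\bigcup_x\mathrm{bd}_I(T_x)$ is a finite union of definable images of subsets of the box. It is short, hence by 4.5(a) a finite union of points and short intervals. The remaining intervals $J\subseteq I\setminus E$ satisfy, for each $x$, $J\subseteq T_x$ or $J\cap T_x=\emptyset$, because $J$ is definably connected. So $X_t$ is constant on $J$. $\square$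

## 5. Paths are local homomorphisms off a short set

Let $G$ be a definable abelian group, $n=\dim G$. Fix a definable open neighborhood $O$ of $0_G$ and a definable homeomorphism $h:O\to(-d,d)^n$ with $h(0)=0$, $d>0$; if $\mathrm{Sh}\ne0$, take $d\in\mathrm{Sh}$. The point of this choice is that near $0$ the group lives in a short box, to which orthogonality applies.

**Lemma 5.1.** Let $J$ be an interval (possibly with endpoints) and $\delta:J\to G$ or $J\to M^j$ definable and continuous, such that each non-maximal $t\in J$ has $\delta(t+u)=\delta(t)$ for all small $u\ge0$. Then $\delta$ is constant.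

*Proof.* For $t_0\in J$, the set $\{t\in J_{\ge t_0}:\delta=\delta(t_0)\text{ on }[t_0,t]\}$ is a definable initial segment of $J_{\ge t_0}$. It is closed in $J$ by continuity and has no maximum except possibly $\max J$. So by o-minimality it is $J_{\ge t_0}$. $\square$

**Definition 5.2 (local homomorphism).** For $e\in M_{>0}\cup\{\infty\}$, a local homomorphism $\psi:(-e,e)\to G$ is a definable map with $\psi(s+s')=\psi(s)+\psi(s')$ whenever $s,s',s+s'\in(-e,e)$. Local homomorphisms into $M^j$ are defined in the same way.

For instance $s\mapsto s\bmod a$ is a local homomorphism $(-a,a)\to C_a$. A local homomorphism is continuous: it is continuous at some $s_0$, so $\psi(u)=\psi(s_0+u)-\psi(s_0)\to0$ as $u\to0$, hence it is continuous everywhere. Two local homomorphisms agreeing near $0$ agree on their common domain: their difference $\delta$ is continuous and $\delta(t+u)=\delta(t)+\delta(u)=\delta(t)$ for small $u$, so $\delta=0$ by 5.1.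

**Definition 5.3 (regular interval).** For a definable $\gamma:I\to G$, an interval $J\subseteq I$ is regular if $\gamma(t+s)-\gamma(t)=\gamma(t'+s)-\gamma(t')$ whenever $t,t',t+s,t'+s\in J$.

If $J$ is regular of length $\ell\in M_{>0}\cup\{\infty\}$, put $\psi_J(s)=\gamma(t+s)-\gamma(t)$ for $|s|<\ell$ and any $t\in J\cap(J-s)$. This is a local homomorphism on $(-\ell,\ell)$. Indeed, if $s,s',s+s'\in(-\ell,\ell)$, then $\{0,s,s+s'\}$ has diameter $\max(|s|,|s'|,|s+s'|)<\ell$, so some $t,t+s,t+s+s'$ lie in $J$, and we add the two increments. For example, in $G=C_a$ the path $\gamma(t)=t\bmod a$ on $(0,2a)$ is regular. Consider the infinitesimal version of regularity: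

$(*)$ for all $t,t'\in J$ there is $\varepsilon>0$ with $\gamma(t+u)-\gamma(t)=\gamma(t'+u)-\gamma(t')$ for $0\le u<\varepsilon$.

**Lemma 5.4.** If $\gamma$ is continuous on $J$ and $(*)$ holds, then $J$ is regular.

*Proof.* For $s>0$, $\delta(t)=\gamma(t+s)-\gamma(t)$ on $J\cap(J-s)$ is continuous, and $(*)$ for $t$ and $t+s$ gives $\delta(t+u)=\delta(t)$ for small $u\ge0$. So $\delta$ is constant by 5.1. For $s<0$ write $\gamma(t+s)-\gamma(t)=-\bigl(\gamma((t+s)+|s|)-\gamma(t+s)\bigr)$ and use the case $|s|$. $\square$

**Lemma 5.5 (path lemma).** Let $\gamma:I\to G$ be definable and let $R$ be the set of $t\in I$ with a regular open neighborhood. Then $I\setminus R$ is short and each component of $R$ is regular.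

For example, in $\mathcal M_{\rm res}$ let $G=M$ and let $\gamma(t)$ be $0$ for $t\le0$, $t^2$ on $[0,1]$, and $1$ for $t\ge1$. Then $I\setminus R=[0,1]$.

*Proof.* **Step 1: $I\setminus R$ is short.** Removing finitely many points and treating the pieces separately, we may assume $\gamma$ continuous on $I$. For $t\in I$ put
$$X_t=\{(s,v)\in(0,d)\times(-d,d)^n: t+s\in I,\ \gamma(t+s')-\gamma(t)\in O\ (0\le s'\le s),\ v=h(\gamma(t+s)-\gamma(t))\}.$$
This is the graph of a function of $s$, and by continuity all small $s>0$ occur.

If $\mathrm{Sh}\ne0$, the $X_t$ lie in a fixed short box. By 4.6, $I$ is divided into finitely many intervals, each short or with $X_t$ constant. On the latter, $(*)$ holds because $h$ is injective, so they are regular by 5.4.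

If $\mathrm{Sh}=0$, apply Fact L to the coordinates of $F(t,s)=h(\gamma(t+s)-\gamma(t))$ on the set of $(t,s)$ with $s$ occurring in $X_t$. We get a common partition $A_1,\dots,A_p$ of this set (the condition in Fact L passes to refinements). For each $t$ there is a unique $q(t)$ with $(t,s)\in A_{q(t)}$ for all small $s>0$. Finitely many points divide $I$ into intervals $J$ with $q$ constant. For $t,t'\in J$ and small $0<s'<s$, the points $(t,s'),(t',s'),(t,s),(t',s)$ lie in the same $A_q$, so translating by $(0,s-s')$ gives
$$F(t,s)-F(t,s')=F(t',s)-F(t',s').$$
Let $s'\to0^+$: as $F(t,s')\to h(0)=0$ and likewise for $t'$, we get $F(t,s)=F(t',s)$ for small $s$. So $(*)$ holds on $J$, and $J$ is regular by 5.4. Here $I\setminus R$ is finite.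

**Step 2: components are regular.** This glues the local information. Let $C$ be a component of $R$. On a regular interval $\gamma$ is a translate of a local homomorphism, so $\gamma$ is continuous on $C$. The relation "$u\mapsto\gamma(t+u)-\gamma(t)$ and $u\mapsto\gamma(t'+u)-\gamma(t')$ agree near $0$" is a definable equivalence relation on $C$ with open classes. Each class is thus definable and clopen in the definably connected $C$, so there is one class. Hence $(*)$ holds on $C$, and 5.4 applies. $\square$

## 6. Long local homomorphisms do not vary in families

In $\mathcal M_{\rm res}$, the maps $\psi_b(s)=bs$ on $(-1,1)$, $b\in(0,1)$, form a definable family with infinitely many germs. Their domains are short. For long domains this cannot happen.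

**Lemma 6.1 (rigidity).** Let $(\psi_y:(-e_y,e_y)\to G)_{y\in Y}$ be a definable family of local homomorphisms with all $e_y\notin\mathrm{Sh}$ (possibly $\infty$). Then only finitely many germs at $0$ occur.

*Proof.* Suppose not. Equality of germs is a definable equivalence relation; take a definable set of representatives, which is infinite, and a definable injection of an interval into it. So we may assume that $Y=J$ is an interval, with elements $b$, and that the germs are pairwise distinct. Put
$$X_b=\{(s,v)\in(0,d)\times(-d,d)^n:s<e_b,\ \psi_b([0,s])\subseteq O,\ v=h(\psi_b(s))\}.$$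
If $X_b=X_{b'}$, then $\psi_b,\psi_{b'}$ agree for small $s>0$, hence near $0$, by oddness.

**Case $\mathrm{Sh}=0$.** Apply Fact L to $f(b,s)=h(\psi_b(s))$ on the set of $(b,s)$ with $s$ occurring in $X_b$. As in 5.5, there is a subinterval of $J$ on which the part containing $(b,s)$ for small $s$ is the same, so $f(b,s)-f(b,s')=f(b',s)-f(b',s')$ for small $0<s'<s$. Letting $s'\to0^+$, $f(b,s)=f(b',s)$ for small $s$, so the germs coincide: contradiction.

**Case $\mathrm{Sh}\ne0$.** First, the parameter interval is short: by 4.6, $J$ is divided into finitely many intervals that are short or have $X_b$ constant, and the latter are impossible by distinctness. So $J$ is short. Let $e=\inf_be_b$; by 4.5(c) $e\notin\mathrm{Sh}$, and all $\psi_b$ are defined on $(-e,e)$.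

Now exchange roles: the long variable $x\in(0,e)$ becomes the parameter and $b$ moves in the short $J$. For $x\in(0,e)$ let $E^x$ be the finite set of $b\in J$ at which $b\mapsto\psi_b(x)$ is discontinuous, and
$$Y^x=\{(b,u,v):b,b+u\in J,\ u\in(0,d),\ \psi_{b+u'}(x)-\psi_b(x)\in O\ (0\le u'\le u),\ v=h(\psi_{b+u}(x)-\psi_b(x))\}.$$
Both are subsets of fixed short boxes. Two applications of 4.6, to the non-short interval $(0,e)$ and then to a non-short piece, give an interval $I''\subseteq(0,e)$ on which $E^x=E$ and $Y^x$ are constant. Let $J'\subseteq J\setminus E$ be an interval. For $x,x'\in I''$, $\delta(b)=\psi_b(x)-\psi_b(x')$ is continuous on $J'$. For $b\in J'$ and small $u\ge0$ we have $\psi_{b+u}(x)-\psi_b(x)=\psi_{b+u}(x')-\psi_b(x')$, because $Y^x=Y^{x'}$ and $h$ is injective; so $\delta(b+u)=\delta(b)$. By 5.1 $\delta$ is constant on $J'$, that is, $\psi_b(x-x')=\psi_{b'}(x-x')$ for all $x,x'\in I''$, $b,b'\in J'$. The differences $x-x'$ fill a neighborhood of $0$, so the germs coincide on $J'$: contradiction. $\square$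

**Lemma 6.2.** Let $(\psi_y:(-\ell(y),\ell(y))\to G)_{y\in Y}$ be a definable family of local homomorphisms, $\ell(y)\in M_{>0}\cup\{\infty\}$. There is $c_0\in\mathrm{Sh}_{\ge0}$ such that $\{\psi_y:\ell(y)>c_0\}$ has finitely many germs at $0$.

*Proof.* If $\mathrm{Sh}=0$ take $c_0=0$ and use 6.1. Otherwise let $\mathrm{rep}:Y\to Y$ be a definable choice of representatives for equality of germs, and $n(c)=|\{\mathrm{rep}(y):\ell(y)>c\}|\in\mathbb N\cup\{\infty\}$ for $c>0$. By uniform finiteness there is $N$ with $n(c)\le N$ whenever $n(c)<\infty$, so $\{c>0:n(c)\le N\}$ is definable. It is upward closed and contains $M_{>0}\setminus\mathrm{Sh}$ by 6.1. If it contained no short element, it would equal $M_{>0}\setminus\mathrm{Sh}$ and $\mathrm{Sh}$ would be definable, against 4.5(d). Let $c_0$ be a short element of it. $\square$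

## 7. $G$ as a short set plus a long box

**Definition 7.1 (good set).** $Z\subseteq G$ is good if $Z\subseteq S+\sum_{j=1}^r\psi_j((-e_j,e_j))$ with $S\subseteq G$ short and $\psi_j$ local homomorphisms with $e_j\notin\mathrm{Sh}$ (possibly $\infty$, repetitions allowed).

For example $C_a$ with $a\notin\mathrm{Sh}$ is good with $S=\{0\}$ and $\psi_1(s)=s\bmod a$ on $(-a,a)$. Subsets and finite unions of good sets are good (take the union of the sets $S$ and concatenate the lists; each $\psi_j((-e_j,e_j))$ contains $0$).

**Proposition 7.2.** For $p\in\mathrm{Sh}_{\ge0}$, definable $Y\subseteq M^k\times[0,p]^m$ and definable $f:Y\to G$, the set $f(Y)$ is good. In particular $G$ is good.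

*Proof.* Induction on $k$; the short coordinates are there so that short pieces of a long coordinate can be absorbed. For $k=0$, $f(Y)$ is short. Let $k\ge1$. Single out one $M$-coordinate $t$ and write points as $(y,t)$ with $y\in M^{k-1}\times[0,p]^m$. By cell decomposition we may assume that $Y$ is the graph of a function over a set $Y'$ of $y$'s, where induction applies directly, or that $Y=\{(y,t):y\in Y',\ t\in I_y=(\alpha(y),\beta(y))\}$. Apply 5.5 to $\gamma_y=f(y,\cdot)$ to get $R_y$, uniformly definable. Partitioning $Y'$, the numbers of components of $R_y$ and of $I_y\setminus R_y$ are constant, with endpoints definable in $y$. We treat one component at a time.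

**(i) A component of $I_y\setminus R_y$**, with left endpoint $c(y)$. Its length is in $\mathrm{Sh}$ by 4.5(a), hence at most a fixed $q\in\mathrm{Sh}$ by 4.5(b). The corresponding part of $f(Y)$ lies in
$$\{f(y,c(y)+u):y\in Y',\ u\in[0,q],\ c(y)+u\in I_y\},$$
which is good by induction: $u$ is one more short coordinate (replace $p$ by $\max(p,q)$).

**(ii) A component $C_y$ of $R_y$**, of length $\ell(y)$, with local homomorphism $\psi_y=\psi_{C_y}$. Take $c_0$ from 6.2. The part over $\{y:\ell(y)\le c_0\}$ is treated as in (i). Partition $\{y:\ell(y)>c_0\}$ into finitely many definable pieces $Y''$ with constant germ, and put $e=\sup_{Y''}\ell$. If $e\in\mathrm{Sh}$, argue as in (i). Otherwise the $\psi_y$, $y\in Y''$, agree on common domains, and their union is a local homomorphism $\psi:(-e,e)\to G$ with $e\notin\mathrm{Sh}$. With $\tau(y)\in C_y$ definable, $f(y,t)=f(y,\tau(y))+\psi(t-\tau(y))$ for $t\in C_y$. So this part lies in $\{f(y,\tau(y)):y\in Y''\}+\psi((-e,e))$. The first summand is good by induction, so the sum is good. $\square$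

So there are representations
$$G=S+\sum_{j=1}^rn_j\,\psi_j((-e_j,e_j)),\qquad S\text{ short},\ n_j\ge1,\ e_j\notin\mathrm{Sh}.$$
We fix one with $r$ minimal. Let $H_j=\bigcup_n(-ne_j,ne_j)$ ($=M$ if $e_j=\infty$), $P=\prod_j(-e_j,e_j)$, and $H=\prod_jH_j=\bigcup_nnP\le M^r$.

Extend $\psi_j$ to $H_j\to G$ by $\psi_j(s)=n\psi_j(s/n)$ for any $n$ with $|s|/n<e_j$. This is well defined, since $\psi_j(s/n)=m\psi_j(s/mn)$ makes both $n\psi_j(s/n)$ and $m\psi_j(s/m)$ equal to $mn\psi_j(s/mn)$; it is additive, by using a common large $n$. Then $n\,\psi_j((-e_j,e_j))=\psi_j((-ne_j,ne_j))$. Put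
$$\Phi:H\to G,\qquad\Phi(x)=\sum_j\psi_j(x_j),$$
a homomorphism that is definable on each $nP$. By saturation every definable subset of $H$ lies in some $nP$. With $n_0=\max_jn_j$ (any $n_0\ge1$ if $r=0$),
$$G=S+\Phi(n_0P).\tag{1}$$
As $e_j\notin\mathrm{Sh}$, also $\mathrm{Sh}^r\subseteq P$.

## 8. The long directions are independent

A representation that is not minimal can be degenerate: for $C_a$ with $\psi_1=\psi_2$, the map $(x_1,x_2)\mapsto\psi_1(x_1)+\psi_2(x_2)$ vanishes on $x_2=-x_1$. Minimality of $r$ forbids this, but one must turn a dependence near $0$ into a dependence on a whole domain. The method is to continue the dependence until it runs out, and to see that one of the $\psi_j$ is then superfluous.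

**Proposition 8.1.** $\Phi$ has no nonzero zeros in some neighborhood of $0\in M^r$.

*Proof.* Let $j\le r$ be maximal such that $\Phi_j(x_1,\dots,x_j)=\sum_{i\le j}\psi_i(x_i)$ has no nonzero zeros near $0\in M^j$ ($j=0$ qualifies). Suppose $j<r$; put $\psi=\psi_{j+1}$, $e=e_{j+1}$, $Q=\prod_{i\le j}(-e_i,e_i)$.

**Step 1: a local solution.** We express $\psi$ through $\Phi_j$ near $0$. Choose $\varepsilon_0>0$ with $4\varepsilon_0\le e_i$ $(i\le j)$ and no nonzero zeros of $\Phi_j$ in $(-4\varepsilon_0,4\varepsilon_0)^j$. By maximality of $j$, for every $\delta>0$ there is $(x,s)\ne0$ with all coordinates of absolute value $<\delta$ and $\Phi_j(x)=\psi(s)$ (change the sign of $s$); if $\delta\le\varepsilon_0$, then $s\ne0$. So the symmetric definable set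
$$\{s\in(-e,e):\exists x\in(-\varepsilon_0,\varepsilon_0)^j,\ \Phi_j(x)=\psi(s)\}$$
accumulates at $0$, hence contains some $(-\eta,\eta)$, $0<\eta\le e$. For $|s|<\eta$ the $x=x(s)\in(-\varepsilon_0,\varepsilon_0)^j$ is unique, since the difference of two such is a zero of $\Phi_j$ in $(-2\varepsilon_0,2\varepsilon_0)^j$. Since $x(s)+x(s')-x(s+s')$ is a zero in $(-3\varepsilon_0,3\varepsilon_0)^j$, the map $x(\cdot)$ is a (continuous) local homomorphism $(-\eta,\eta)\to M^j$.

**Step 2: the set of all solutions is locally a translate of the graph of $x(\cdot)$.** Let $Z=\{(t,y)\in[0,e)\times Q:\Phi_j(y)=\psi(t)\}$.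

$(**)$ If $(t,y),(t',y')\in Z$, $|t'-t|<\eta$ and $|y'-y|<\varepsilon_0$ coordinatewise, then $y'-y=x(t'-t)$, because $y'-y-x(t'-t)$ is a zero of $\Phi_j$ in $(-2\varepsilon_0,2\varepsilon_0)^j$. Conversely, if $(t,y)\in Z$, $|t'-t|<\eta$, $t'\in[0,e)$ and $y+x(t'-t)\in Q$, then $(t',y+x(t'-t))\in Z$, because $\Phi_j(y+x(t'-t))=\psi(t)+\psi(t'-t)=\psi(t')$.

The zeros of $\Phi_j$ in $2Q$ form a definable set. It is discrete, since the difference of two nearby zeros is a zero near $0$. So it is finite. Two points of a fiber of $Z$ over $t$ differ by such a zero, so these fibers are uniformly finite. Hence there are $0=a_0<\dots<a_p=e$ such that over each $(a_i,a_{i+1})$, $Z$ is a finite disjoint union of graphs of continuous functions. A continuous definable map on a subinterval of $(a_i,a_{i+1})$ with graph in $Z$ coincides there with one of these functions: the sets where it equals each of them are closed, disjoint, finitely many, and cover the subinterval, which is definably connected.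

**Step 3: continuation.** We extend $x(\cdot)$ as far as it goes. On $(0,\min(\eta,a_1))$ the map $x$ has graph in $Z$, so it coincides with one of the functions, which extends it to a continuous $\hat x$ on $[0,a_1)$ with graph in $Z$. Suppose $\hat x$ is constructed on $[0,a_i)$, $a_i<e$. The limit $y^*=\lim_{t\to a_i}\hat x(t)$ exists in $(M\cup\{\pm\infty\})^j$. If $y^*\in Q$, then $(a_i,y^*)\in Z$ by continuity. By $(**)$, for $t'\ge a_i$ near $a_i$ the map $t'\mapsto y^*+x(t'-a_i)$ has graph in $Z$, so for $t'>a_i$ it coincides with one of the functions on $(a_i,a_{i+1})$, and $\hat x$ extends continuously to $[0,a_{i+1})$. We end with $s^*\in\{a_1,\dots,a_p\}$ and a continuous definable $\hat x:[0,s^*)\to Q$ with graph in $Z$, equal to $x$ near $0$, such that $s^*=e$, or $s^*<e$ and $\lim_{t\to s^*}\hat x(t)\notin Q$.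

**Step 4: $\hat x$ is additive.** By $(**)$ and continuity, for each $t\in[0,s^*)$, $\hat x(t+u)-\hat x(t)=x(u)$ for small $u\ge0$. So for fixed $s\in[0,s^*)$ the continuous map $t\mapsto\hat x(t+s)-\hat x(t)$ on $[0,s^*-s)$ satisfies the hypothesis of 5.1. It is constant, equal to $\hat x(s)$. So $\hat x$ is additive on $[0,s^*)$. Putting $\hat x(-t)=-\hat x(t)$ gives a local homomorphism $(-s^*,s^*)\to Q$: for instance, if $s'\le0\le s+s'$, then $\hat x(s)=\hat x(s+s')+\hat x(-s')$; the other sign cases are symmetric. Moreover $\psi=\Phi_j\circ\hat x$ on $(-s^*,s^*)$.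

**Step 5: a direction is superfluous.** If $s^*=e$, then $\psi((-e,e))\subseteq\sum_{i\le j}\psi_i((-e_i,e_i))$, so $\psi_{j+1}$ can be omitted from the representation after increasing the $n_i$, against minimality of $r$.

If $s^*<e$, then for some $i\le j$, $|\hat x_i(t)|\to e_i$ as $t\to s^*$. By o-minimality $\hat x_i$ has constant sign on some $(0,\eta')$. The sign is not $0$, since otherwise $\hat x_i$ and $0$ are local homomorphisms agreeing near $0$, and $\hat x_i=0$. As $\hat x_i(t')-\hat x_i(t)=\hat x_i(t'-t)$, $\hat x_i$ is locally strictly monotone in a fixed direction, hence strictly monotone. Being continuous and odd, it is a bijection $(-s^*,s^*)\to(-e_i,e_i)$. For $u=\hat x_i(s)$,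
$$\psi_i(u)=\psi(s)-\sum_{l\le j,\,l\ne i}\psi_l(\hat x_l(s)).$$
So $\psi_i((-e_i,e_i))\subseteq\psi((-e,e))+\sum_{l\le j,\,l\ne i}\psi_l((-e_l,e_l))$, and $\psi_i$ can be omitted after increasing the other multiplicities: contradiction. $\square$

**Corollary 8.2.** (a) $\ker\Phi\cap nP$ is finite for all $n$, and $\Phi$ is injective on $\mathrm{Sh}^r$. (b) If $Z\subseteq G$ is short, then $\Phi^{-1}(Z)\cap nP\subseteq F+[-q,q]^r$ with $F$ finite and $q\in\mathrm{Sh}$.

*Proof.* (a) $\ker\Phi\cap nP$ is definable, and discrete by 8.1, so it is finite. $\ker\Phi\cap\mathrm{Sh}^r$ is a subgroup contained in the finite set $\ker\Phi\cap P$, and $M^r$ is torsion free, so it is $0$. (b) Fibers of $\Phi\restriction nP$ have at most $|\ker\Phi\cap2nP|$ points. Taking the $i$-th point of the fiber lexicographically, $\Phi^{-1}(Z)\cap nP$ is a finite union of definable images of subsets of $Z$, hence short. Use 4.5(a). $\square$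

## 9. Two twisted circles: what can be divided out

We have $G=S+\Phi(n_0P)$ with $\Phi$ nearly injective. The natural attempt is to take $B=G/\Phi(H)$: a short set $S$ maps onto it, so it looks like a short group, and then $G$ is glued from $H$ and $B$. For this, the relation $x-y\in\Phi(H)$ on $S$ must be definable. It need not be.

In this section let $\mathrm{Sh}\ne0$ and $0<b\in\mathrm{Sh}$.

**Example 9.1 (dividing by $\Phi(H)$ is too much).** Let $a\in M_{>0}\setminus\mathrm{Sh}$, which exists by 4.2. Let $s\in C_b$ have infinite order; such $s$ exists, as $C_b$ is uncountable and has countably many torsion elements. Let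
$$G=(H_a\times C_b)/\mathbb Z(a,s).$$
Each coset has a unique representative with first coordinate in $[0,a)$. So $G$ is definable, with universe $[0,a)\times[0,b)$ and
$$(x,y)+(x',y')=\begin{cases}(x+x',\,y+y')&x+x'<a,\\(x+x'-a,\,y+y'-s)&x+x'\ge a,\end{cases}$$
second coordinates modulo $b$. Here $S=\{0\}\times C_b$ and $\Phi(h)$ is the class of $(h,0)$, $h\in H_a$; clearly $G=S+\Phi((-a,a))$. The class of $(0,y)$ lies in $\Phi(H_a)$ iff $(h,-y)=n(a,s)$ for some $h\in H_a$, $n\in\mathbb Z$, i.e. iff $y\in\mathbb Zs$. So $S\cap\Phi(H_a)$ is countably infinite, and by saturation it is not definable. The quotient by $\Phi(H_a)$ is lost. In this example one should divide by the smaller group $\Phi(\mathrm{Sh})$, inside the group $W=S+\Phi(\mathrm{Sh})$; the result is $C_b$.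

So the second attempt is to put $W=\langle S\rangle+\Phi(\mathrm{Sh}^r)$ and divide by $\Phi(\mathrm{Sh}^r)$ only, which meets definable sets in a controlled way.

**Example 9.2 (dividing by $\Phi(\mathrm{Sh}^r)$ is too little).** Let $a'\in M_{>0}\setminus\mathrm{Sh}$ and, by saturation, let $a>na'$ for all $n$. Then $na'\notin\mathbb Za+\mathrm{Sh}$ for $n\ne0$: for $i\ne0$, $|na'-ia|\ge a-|n|a'>a'\notin\mathrm{Sh}$, and $na'\notin\mathrm{Sh}$. Let
$$G=(H_a\times H_b)/\bigl(\mathbb Z(a,0)+\mathbb Z(a',b)\bigr).$$
Each coset has a unique representative in $[0,a)\times[0,b)$: reduce the second coordinate by multiples of $(a',b)$, then the first by multiples of $(a,0)$. So $G$ is definable. Let $S$ be the image of $\{0\}\times[0,b)$ and $\Phi(h)$ the class of $(h,0)$; again $G=S+\Phi((-a,a))$. Twice the class of $(0,b/2)$ is the class of $(0,b)$, which is $\Phi(-a')$. So $\Phi(na')\in\langle S\rangle$ for all $n$. Suppose $\Phi(na')\in k(S\cup-S)+\Phi(\mathrm{Sh})$. Then $(na'-z,-y)=i(a,0)+j(a',b)$ with $z\in\mathrm{Sh}$ and $|y|\le kb$. So $|j|\le k$ and $(n-j)a'\in\mathbb Za+\mathrm{Sh}$, hence $n=j$ and $|n|\le k$. Thus no finite sumset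 of $S\cup -S$ covers $W$ modulo $\Phi(\mathrm{Sh})$, and $W/\Phi(\mathrm{Sh})$ is not covered by a short set: sums of short elements escape along $\Phi(a')$.

Here the cure is to divide by $\Phi(\mathrm{Sh}+\mathbb Za')$. The quotient of $W$ is $C_b$; with $c(y,y')=-a'$ if $y+y'\ge b$ and $0$ otherwise, let $G_0=M\times C_b$ have addition $(u,y)+(v,y')=(u+v+c(y,y'),\,y+y'\bmod b)$. The map $H_a\times C_b\to G$ sending $(h,y)$ to the class of $(h,y)$ is a homomorphism, since $(-a',-b)$ is in the lattice. It is onto, with kernel $\mathbb Z(a,0)$. So Conjecture 2 holds for $G$, with a nontrivial cocycle.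

The general plan: find a subgroup $N_1$ with $\mathrm{Sh}^r\le N_1\le H$, large enough that finitely many sums of $S$ cover $W$ modulo $\Phi(N_1)$, and small enough that each sumset of $S$ meets $\Phi(N_1)$ in a definable set. We look for $N_1=\mathrm{Sh}^r+\Gamma$ with $\Gamma$ finitely generated; the choice of $\Gamma$ is a purely combinatorial matter.

## 10. Choosing a free subgroup that meets all sumsets in finite sets

**Lemma 10.1.** Let $V$ be an abelian group generated by a symmetric $\Sigma\ni0$, and $F\subseteq V$ finite with $\Sigma+\Sigma\subseteq\Sigma+F$. Then there are $\gamma_1,\dots,\gamma_w\in F$ freely generating a subgroup $\Gamma$ such that $\Gamma\cap k\Sigma$ is finite for all $k$, and $V=m\Sigma+\Gamma$ for some $m$.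

A model case is $V=\mathbb R$, $\Sigma=[-1,1]$, $F=\{-1,1\}$: take $\Gamma=\mathbb Z$, $m=1$.

*Proof.* We have $V=\bigcup_kk\Sigma$ and, by induction, $k\Sigma\subseteq\Sigma+(k-1)F$ for $k\ge2$. So $V=\Sigma+\langle F\rangle$, and each $k\Sigma$ is covered by finitely many translates of $\Sigma$. For a subgroup $\Gamma'$ and $f\in V$ let $T_k=\{n\in\mathbb Z:nf\in k\Sigma+\Gamma'\}$.

**Step 1: a dichotomy for one element.** Claim: if some $T_k$ is infinite, then $\mathbb Zf\subseteq m'\Sigma+\Gamma'$ for some $m'$. For each $k$ fix a finite list of translates $\Sigma+c$ covering $k\Sigma$. Let $C_k$ be the set of those $c$ in the list for which some $n$ has $nf\in\Sigma+c+\Gamma'$, and fix such an $n_c$. If $nf\in\Sigma+c+\Gamma'$, then $(n-n_c)f\in2\Sigma+\Gamma'$. So $T_k\subseteq\bigcup_{c\in C_k}(n_c+T_2)$. Hence if some $T_k$ is infinite, so is $T_2=-T_2$. Take $N\in T_2$ with $N>|n_c|$ for all $c\in C_4$. For $n\in T_2$ we have $n+N\in T_4$, so $n+(N-n_c)\in T_2$ for some $c\in C_4$, where $0<N-n_c<2N$. Starting from $0\in T_2$, the set $T_2\cap\mathbb Z_{\ge0}$ contains an infinite increasing sequence from $0$ with gaps $<2N$.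 By symmetry every integer is within less than $2N$ of $T_2$, so $\mathbb Zf\subseteq\bigcup_{|i|<2N}(if+2\Sigma+\Gamma')$. The finitely many $if$ lie in some $k\Sigma$, which proves the claim with $m'=k+2$.

**Step 2: choosing the generators.** Put $\Gamma_0=0$. Suppose $\Gamma_i=\langle\gamma_1,\dots,\gamma_i\rangle$ is free on the $\gamma$'s with $\Gamma_i\cap k\Sigma$ finite for all $k$. If for some $f\in F$ all $T_k$ with respect to $\Gamma'=\Gamma_i$ are finite, let $\gamma_{i+1}=f$. Then $nf\notin\Gamma_i$ for $n\ne0$ (else $n\mathbb Z\subseteq T_1$), so $\Gamma_{i+1}=\Gamma_i\oplus\mathbb Zf$ is free on $\gamma_1,\dots,\gamma_{i+1}$. If $\gamma+nf\in k\Sigma$ with $\gamma\in\Gamma_i$, then $n\in T_k$, which leaves finitely many $n$; and for each $n$, $\gamma\in k\Sigma-nf\subseteq k'\Sigma$ for some $k'$, which leaves finitely many $\gamma$. So $\Gamma_{i+1}\cap k\Sigma$ is finite.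

**Step 3: termination.** An element $f\in\Gamma_i$ has $T_1=\mathbb Z$, so each $f\in F$ is chosen at most once and the process stops at some $\Gamma$. By the claim, $\mathbb Zf\subseteq m_f\Sigma+\Gamma$ for all $f\in F$. So $V=\Sigma+\langle F\rangle\subseteq m\Sigma+\Gamma$ with $m=1+\sum_fm_f$. $\square$

## 11. The short group $K$

Replace $S$ by $S\cup-S\cup\{0\}$; this is short and (1) persists. Write $S(k)=kS$, a short set. Put $W=\langle S\rangle+\Phi(\mathrm{Sh}^r)\le G$, $V=W/\Phi(\mathrm{Sh}^r)$, and let $\bar S$ be the image of $S$ in $V$. It is symmetric, contains $0$ and generates $V$.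

**Step 1: the hypothesis of Lemma 10.1.** By 8.2(b) there are a finite $F\subseteq\Phi^{-1}(S(3))\cap n_0P$ and $q\in\mathrm{Sh}$ with $\Phi^{-1}(S(3))\cap n_0P\subseteq F+[-q,q]^r$ (replace each center by a point of the set in its box, if there is one, and double $q$). For $s,s'\in S$, (1) gives $s+s'=s''+\Phi(p)$ with $s''\in S$, $p\in n_0P$. Then $\Phi(p)\in S(3)$, so $p\in f+\mathrm{Sh}^r$ for some $f\in F$. Hence $\bar S+\bar S\subseteq\bar S+\bar F$, where $\bar F\subseteq V$ is the image of $\Phi(F)\subseteq S(3)\subseteq W$.

**Step 2: the group $N_1$.** Lemma 10.1 gives $\bar\gamma_1,\dots,\bar\gamma_w\in\bar F$ freely generating $\bar\Gamma$, with $\bar\Gamma\cap k\bar S$ finite for all $k$ and $V=m\bar S+\bar\Gamma$. Choose $\gamma_i\in F$ such that $\bar\gamma_i$ is the class of $\Phi(\gamma_i)$, and let $\Gamma=\langle\gamma_1,\dots,\gamma_w\rangle\le H$. The map $\gamma\mapsto\bar\gamma=$ class of $\Phi(\gamma)$ is an isomorphism $\Gamma\to\bar\Gamma$, since it sends the generators to free generators. Put $N_1=\mathrm{Sh}^r+\Gamma\le H$. Then $\Phi(N_1)\subseteq W$ and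
$$W=S(m)+\Phi(N_1).\tag{2}$$

**Lemma 11.1.** $\Phi$ is injective on $N_1$.

*Proof.* If $\Phi(z+\gamma)=0$ with $z\in\mathrm{Sh}^r$, $\gamma\in\Gamma$, then $\bar\gamma=0$, so $\gamma=0$, so $\Phi(z)=0$ and $z=0$ by 8.2(a). $\square$

**Lemma 11.2.** For each $k$, $\Delta_k=\{x\in N_1:\Phi(x)\in S(k)\}$ is a definable subset of $H$; hence $S(k)\cap\Phi(N_1)=\Phi(\Delta_k)$ is definable.

*Proof.* If $z+\gamma\in\Delta_k$, then $\bar\gamma\in\bar\Gamma\cap k\bar S$, so $\gamma$ lies in a finite set $\Gamma_k$. It is enough to show that for each $\gamma\in\Gamma_k$ the set $\{z\in\mathrm{Sh}^r:\Phi(z)\in S(k)-\Phi(\gamma)\}$ is definable. As $\mathrm{Sh}^r\subseteq P$, it equals $\mathrm{Sh}^r\cap(P\cap\Phi^{-1}(Z))$ with $Z=S(k)-\Phi(\gamma)$ short. By 8.2(b), $P\cap\Phi^{-1}(Z)\subseteq F'+[-q',q']^r$ with $F'$ finite, $q'\in\mathrm{Sh}$. A box $f+[-q',q']^r$ is contained in $\mathrm{Sh}^r$ if $f\in\mathrm{Sh}^r$ and disjoint from it otherwise. So intersecting with $\mathrm{Sh}^r$ amounts to intersecting with the definable set $\bigcup_{f\in F'\cap\mathrm{Sh}^r}(f+[-q',q']^r)$. $\square$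

**Step 3: the group $K$.** On $S(m)$ the equivalence relation $x-y\in\Phi(N_1)$ is definable, by 11.2 with $k=2m$. Let $K\subseteq S(m)$ be a definable set of representatives, with $0_G$ representing its class. By (2), $K$ is in bijection with $W/\Phi(N_1)$. Transport the group structure:
$$x*y=z\iff x+y-z\in S(3m)\cap\Phi(N_1).$$
By 11.2, $(K,*)$ is a definable abelian group whose universe is a short set. Write $\sigma:K\to S(m)\subseteq W$ for the inclusion and $0$ for the neutral element $0_G$ of $K$.

## 12. The extension $G_0$, the subgroup $U$ and the lattice $L$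

**Step 1: the cocycle.** For $x,y\in K$ let $c(x,y)$ be the element of $N_1$, unique by 11.1, with
$$\Phi(c(x,y))=\sigma(x)+\sigma(y)-\sigma(x*y).$$
It lies in $\Delta_{3m}$, which is definable by 11.2 and hence contained in some $n_2P$, where $\Phi$ is definable. So $c:K\times K\to H$ is definable with image in $n_2P$. Clearly $c$ is symmetric and $c(x,0)=0$. It is a cocycle: $c(x,y)+c(x*y,z)$ and $c(y,z)+c(x,y*z)$ lie in the group $N_1$ and have the same image $\sigma(x)+\sigma(y)+\sigma(z)-\sigma(x*y*z)$ under $\Phi$, so they are equal by 11.1.

**Step 2: $G_0$, $U$ and the map to $G$.** Let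
$$G_0=M^r\times K,\qquad(u,x)+(v,y)=(u+v+c(x,y),\,x*y).$$
By Step 1 this is a definable abelian group, with definable exact sequence $0\to M^r\to G_0\to K\to0$. Let
$$U=H\times K=\bigcup_n(nP\times K),$$
a $\bigvee$-definable subgroup of $G_0$, as $c$ takes values in $H$. By saturation definable subsets of $U$ lie in some $nP\times K$. Let
$$\Pi:U\to G,\qquad\Pi(h,x)=\Phi(h)+\sigma(x),\qquad L=\ker\Pi.$$
By the definition of $c$, $\Pi$ is a homomorphism; it is definable on definable subsets of $U$.

**Step 3: $\Pi(X)=G$ for $X=n_1P\times K$, some $n_1\ge1$.** This gives surjectivity, with a definable set already covering $G$. Let $g\in G$; by (1) $g=s+\Phi(p)$ with $s\in S$, $p\in n_0P$. As $s\in W$, $s=\sigma(x)+\Phi(\nu)$ with $x\in K$, $\nu\in N_1$. Then $\Phi(\nu)=s-\sigma(x)\in S(m+1)$, so $\nu\in\Delta_{m+1}$, which lies in some $n'P$ independent of $s$. So $g=\Pi(p+\nu,x)$, and $n_1=n_0+n'$ works.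

**Step 4: $L\cap(nP\times K)$ is finite for all $n$.** If $(h,x)$ is in it, then $\Phi(h)=-\sigma(x)\in S(m)$, so $h\in F'+[-q',q']^r$ with $F'$ finite, $q'\in\mathrm{Sh}$, by 8.2(b). Let $(h,x),(h',x')$ be two such elements with $h,h'$ in the same box $f+[-q',q']^r$. Then $h-h'\in\mathrm{Sh}^r\subseteq N_1$ and $\Phi(h-h')=\sigma(x')-\sigma(x)$. So $x$ and $x'$ represent the same class modulo $\Phi(N_1)$, and $x=x'$. Then $\Phi(h-h')=0$ and $h=h'$ by 11.1. Hence $|L\cap(nP\times K)|\le|F'|$.

**Step 5: $U$ is open and $L$ is discrete.** $P\times K$ has dimension $\dim G_0$, so it contains a nonempty definable open subset $O'$ of $G_0$; a subgroup with nonempty interior is open. $O'-O'$ is an open neighborhood of $0$ and a definable subset of $U$, so it meets $L$ in a finite set by Step 4. As the topology is Hausdorff, $0$ is isolated in $L$, so $L$ is discrete.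

**Step 6: $L$ is finitely generated.** Since $c(0,x)=0$, $(h,x)=(h,0)+(0,x)$. Here $(0,x)\in X$, and $(h,0)$ is a finite sum of elements of $P\times\{0\}\subseteq X$. So $X$ generates $U$. Let $L_0$ be generated by $L\cap(X+X-X)$, $L\cap(-X-X)$ and $L\cap X$, which are finite by Step 4. For $x,y\in X$ pick $z\in X$ with $\Pi(z)=\Pi(x+y)$; then $x+y\in z+L_0$. Pick $z'\in X$ with $\Pi(z')=\Pi(-x)$; then $-x\in z'+L_0$. So $X+L_0$ is a subgroup containing $X$, hence $X+L_0=U$. If $l\in L$, write $l=x+l_0$ with $x\in X$, $l_0\in L_0\subseteq L$; then $x\in L\cap X\subseteq L_0$, so $l\in L_0$. Thus $L=L_0$.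

So $U/L$ is definable, identified with $G$ via $\Pi$.

## 13. Proof of Theorem 1

**Case $\mathrm{Sh}\ne0$.** $K$ is a short set, so it has a definable injection into some $[0,q]^{n'}\subseteq D^{n'}$ with $0<q\in\mathrm{Sh}$ and $D=(-q,2q)$, which is short by 4.1. Transport $K$ to a definable group $B\subseteq D^{n'}$. With $A=\langle M^r,+\rangle$, which is semi-linear, Section 12 gives all requirements.

**Case $\mathrm{Sh}=0$** (this includes the linear case). $K$ is finite. As $M^r$ is divisible, $0\to M^r\to G_0\to K\to0$ splits; the splitting map has finite domain, so it is definable. So $G_0\cong M^r\times K$ definably, which is a semi-linear group (code the finite group $K$ by points of $M$). Take $A=G_0$ and $B$ trivial. If $\mathcal M$ should have a short interval $D$ in the wide sense of Definition 1.3, we may instead keep $A=\langle M^r,+\rangle$ and code the finite $K$ as $B\subseteq D$. $\blacksquare$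

## 14. Rank, dimension, and a criterion for definable quotients

For $e\in M_{>0}$ recall $H_e=\bigcup_n(-ne,ne)$; $\mathrm{Sh}$ and short sets are as in Section 4.

**Definition 14.1 (long local embedding).** A long local embedding of rank $\rho$ is a map $\Theta(x)=\sum_{i\le\rho}\theta_i(x_i)$ on $\prod_{i\le\rho}(-e_i',e_i')$, with $\theta_i:(-e_i',e_i')\to G$ local homomorphisms and all $e_i'\notin\mathrm{Sh}$ (possibly $\infty$), which is injective near $0$.

For $a\notin\mathrm{Sh}$, the map $s\mapsto s\bmod a$ on $(-a,a)$ is a long local embedding of rank $1$ into $C_a$.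

**Theorem 2.** Let $G$ be a definable abelian group in semi-bounded $\mathcal M$. Then there are $r\ge k\ge0$, elements $e_1,\dots,e_l\in M_{>0}\setminus\mathrm{Sh}$ with $l=r-k$, a definable short abelian group $B$ (finite if $\mathrm{Sh}=0$), a definable abelian extension $0\to M^r\to G_0\to B\to0$, and an open $\bigvee$-definable $U\le G_0$ mapping onto $B$ with $U\cap M^r=H_{e_1}\times\dots\times H_{e_l}\times M^k$, such that $G$ is definably isomorphic to a definable quotient $U/L$ where

1. $L$ is discrete and $L\cong\mathbb Z^l$;
2. $\dim G=r+\dim B$;
3. $r$ is the maximal rank of a long local embedding into $G$; $k$ is the largest $k'$ such that $M^{k'}$ embeds definably in $G$, and $G$ has a definable subgroup $T\cong M^k$ containing the image of every definable homomorphism $M^{k'}\to G$, with $G/T$ definably isomorphic to a bounded group. In particular $r$, $k$ and the rank of $L$ depend only on $G$.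

**Criterion.** If $U$ is any abelian $\bigvee$-definable open subgroup of a definable group and $L\le U$ is discrete, then $U/L$ is definable iff (i) $L\cap Y$ is finite for every definable $Y\subseteq U$ and (ii) $U=X+L$ for some definable $X\subseteq U$.

For example $M/\mathbb Za$ violates (i), with $Y=M$. The quotient $(H_a\times H_b)/\mathbb Z(a,0)$ satisfies (i) but violates (ii): a definable $X$ lies in some $(-na,na)\times(-nb,nb)$, and so do the second coordinates of $X+L$ in $(-nb,nb)$.

*Proof of Theorem 2.* We use the construction of Sections 7–12, ordering the $e_j$ so that $e_1,\dots,e_l\in M$ and $e_{l+1}=\dots=e_r=\infty$, and $k=r-l$. So $H=H_{e_1}\times\dots\times H_{e_l}\times M^k$.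

**Step 1: a real-valued homomorphism on $U$.** It will measure $L$. For $h\in H_e$ let $\mathrm{st}(h/e)=\sup\{q\in\mathbb Q:qe\le h\}\in\mathbb R$; this is additive in $h$. Let $p:U\to\mathbb R^l$, $p(h,x)=(\mathrm{st}(h_j/e_j))_{j\le l}$. As $c$ has values in $n_2P$, in the sup norm
$$|p(u+v)-p(u)-p(v)|\le n_2.$$
By induction $|p(nmu)-n\,p(mu)|\le n\,n_2$, so $\left|\tfrac{p(nmu)}{nm}-\tfrac{p(mu)}m\right|\le\tfrac{n_2}m$. Exchanging $n$ and $m$, the sequence $p(nu)/n$ is Cauchy; let $\chi(u)=\lim_np(nu)/n$. Taking $m=1$, $|\chi-p|\le n_2$. As $U$ is abelian, $|p(n(u+v))-p(nu)-p(nv)|\le n_2$, and dividing by $n$ shows that $\chi$ is a homomorphism. On the subgroup $H=H\times\{0\}$ the map $p$ is additive, so $\chi=p$ there.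

**Step 2: $L$ modulo torsion is $\mathbb Z^l$.** If $v\in L$ and $|\chi(v)|\le n$, then $|p(v)|\le n+n_2$, so $v\in L\cap((n+n_2+1)P\times K)$, a finite set. So $\chi(L)$ is a discrete subgroup of $\mathbb R^l$ and $\ker(\chi\restriction L)$ is finite. This kernel is the torsion subgroup $\mathrm{Tor}$ of $L$: it is finite, and torsion maps to $0$ in $\mathbb R^l$. By Section 12, Step 3, $U=X+L$, where $\chi(X)$ is bounded, and $\chi(H)\supseteq\mathbb Q^l$. So every point of $\mathbb Q^l$ is at bounded distance from $\chi(L)$. Hence $\chi(L)$ spans $\mathbb R^l$, being contained in no proper subspace, and a discrete spanning subgroup has rank $l$. So $L/\mathrm{Tor}\cong\mathbb Z^l$.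

**Step 3: removing the torsion.** $\mathrm{Tor}\subseteq U$ is a finite subgroup of $G_0$ with $\mathrm{Tor}\cap M^r=0$. Replace $G_0,U,L$ by their quotients by $\mathrm{Tor}$. Let $\mathrm{pr}:G_0\to K$ be the projection. The kernel of $G_0\to B:=K/\mathrm{pr}(\mathrm{Tor})$ is $M^r+\mathrm{Tor}$. So $G_0/\mathrm{Tor}$ is a definable abelian extension of the short group $B$ (finite if $\mathrm{Sh}=0$) by $(M^r+\mathrm{Tor})/\mathrm{Tor}\cong M^r$. $U/\mathrm{Tor}$ contains the image of $P\times K$, which has full dimension, so it is open as in Section 12, Step 5; it maps onto $B$. It meets the copy of $M^r$ in $H$, since $U\cap(M^r+\mathrm{Tor})=H+\mathrm{Tor}$ because $\mathrm{Tor}\subseteq U$. A definable subset of $U/\mathrm{Tor}$ has a definable preimage in $U$, which meets $L$ in a finite set; so $L/\mathrm{Tor}\cong\mathbb Z^l$ meets definable subsets of $U/\mathrm{Tor}$ in finite sets and is discrete, again as in Section 12, Step 5. The map induced by $\Pi$ identifies the quotient with $G$. This proves 1.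

**Step 4: dimension.** $\Pi$ maps $X=n_1P\times K$ onto $G$ with finite fibers, since these lie in translates of $L\cap(X-X)$. So $\dim G=r+\dim K=r+\dim B$. This proves 2.

**Step 5: $r$ is the maximal rank.** $\Phi\restriction P$ is a long local embedding of rank $r$, by 8.1. Conversely let $\Theta$ be one of rank $\rho$ and $\theta=\theta_i:(-e',e')\to G$ one of its components. By (1) and definable choice, $\theta(t)=s(t)+\Phi(p(t))$ for $t\in(0,e')$, with definable $s(t)\in S$, $p(t)\in n_0P$. The map $s$ is constant on some interval $J\subseteq(0,e')$: if $\mathrm{Sh}\ne0$, embed $S$ in a short box and apply 4.6 to the singletons $\{s(t)\}$, recalling that $(0,e')$ is not short; if $\mathrm{Sh}=0$, $S$ is finite. Shrinking $J$, $p$ is continuous on $J$. Fix $t\in J$. For small $u\ge0$,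
$$\theta(u)=\theta(t+u)-\theta(t)=\Phi(p(t+u)-p(t)),\qquad p(t+u)-p(t)\to0\text{ as }u\to0.$$
So near $0$, $\theta_i=\Phi\circ x_i$ for a definable $x_i$ into $M^r$ (with values in $H$), continuous at $0$ with $x_i(0)=0$; extend by oddness. Hence near $0$, $\Theta=\Phi\circ\Xi$ with $\Xi(u)=\sum_ix_i(u_i)$ a definable map from a neighborhood of $0\in M^\rho$ to $M^r$. As $\Theta$ is injective near $0$, so is $\Xi$, and $\rho\le r$.

**Step 6: $k$ and $T$.** Let $T=\Phi(0\times M^k)$. As $0\times M^k\subseteq P$, $\Phi$ is definable on it, and its kernel there is a subgroup contained in the finite set $\ker\Phi\cap P$, hence trivial. So $T$ is a definable subgroup and $T\cong M^k$. By (1), $G/T$ is a definable image of $S\times n_0\prod_{j\le l}(-e_j,e_j)$, and $S$ is bounded by 4.5(a). So by definable choice $G/T$ is definably isomorphic to a group with bounded universe.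

A definable homomorphism $\theta$ from $M$ to a group with bounded universe is trivial. By monotonicity and semi-boundedness each coordinate of $\theta$ is eventually constant, so $\theta$ is constant on some $(a,\infty)$. For $u>0$ and $t>a$, the element $\theta(u)=\theta(t+u)-\theta(t)$ is neutral, and the case $u<0$ follows. Applying this to the coordinate axes of $M^{k'}$ and the map to $G/T$, every definable homomorphism $M^{k'}\to G$ has image in $T$; if it is injective, $k'\le\dim T=k$. And $M^k\cong T$ embeds. This proves 3; the rank of $L$ is $l=r-k$, so it too depends only on $G$.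

**Step 7: the criterion.** ($\Rightarrow$) Let $f:U\to K'$ be as in Definition 1.6. For definable $Y\subseteq U$, $L\cap Y=\{y\in Y:f(y)=0\}$ is definable and discrete, hence finite. This is (i). $K'$ is the union of a small family of definable sets $f(Y)$, $Y\subseteq U$ definable, closed under finite unions. By saturation $K'=f(X)$ for some definable $X\subseteq U$, i.e. $U=X+L$.

($\Leftarrow$) On $X$ the relation $x-y\in L\cap(X-X)$ is definable, since $L\cap(X-X)$ is finite by (i). Let $K'\subseteq X$ be a definable set of representatives; by (ii) it is in bijection with $U/L$. The group operation transported to $K'$ is definable via $x+y-z\in L\cap(X+X-X)$, a finite set. The map $U\to K'$ taking an element to the representative of its class is a surjective homomorphism with kernel $L$. Its restriction to a definable $Y\subseteq U$ has graph $\{(y,x)\in Y\times K':y-x\in L\cap(Y-X)\}$, which is definable because $L\cap(Y-X)$ is finite. $\blacksquare$
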